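# Commutant-multiplicity and quasisimilarity

Throughout, Hilbert spaces are complex, separable and nonzero, operators are bounded and linear, $\mathcal L(\mathcal H)$ is the algebra of operators on $\mathcal H$, and $\vee S$ is the closed linear span of $S$.

## 1. Operators with abelian commutant

**Definition (multiplicity).** Let $\mathcal A\subset\mathcal L(\mathcal H)$ be a subalgebra containing $I$. A nonempty set $\mathcal G\subset\mathcal H$ is *cyclic* for $\mathcal A$ if $\vee\{Ag:A\in\mathcal A,\ g\in\mathcal G\}=\mathcal H$. The multiplicity $\mu(\mathcal A)$ is the least cardinality of a cyclic set. For an operator $T$ put $\mathcal A_T=\{p(T):p\text{ a polynomial}\}$ and $\{T\}'=\{C:CT=TC\}$, and define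
$$\mu(T)=\mu(\mathcal A_T),\qquad \mu'(T)=\mu(\{T\}')\quad\text{(the commutant-multiplicity)}.$$
The bicommutant $\{T\}''$ is the set of operators commuting with every element of $\{T\}'$.

For $\mathcal A=\mathbb C I$ we have $\mu(\mathcal A)=\dim\mathcal H$; for $\mathcal A=\mathcal L(\mathcal H)$ we have $\mu(\mathcal A)=1$.

**Definition (quasisimilarity).** A *quasiaffinity* is a bounded injective map with dense range. Write $T_1\prec T_2$ if some quasiaffinity $X$ satisfies $XT_1=T_2X$, and $T_1\sim T_2$ ("quasisimilar") if $T_1\prec T_2$ and $T_2\prec T_1$.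

*Example.* The diagonal operator with entries $1,\frac12,\frac13,\dots$ is a quasiaffinity that is not invertible. Let $J=\begin{pmatrix}0&1\\0&0\end{pmatrix}$, $T_1=\bigoplus_nJ$ and $T_2=\bigoplus_n\frac1nJ$. With $X=\bigoplus_n\operatorname{diag}(\frac1n,1)$ and $Y=\bigoplus_n\operatorname{diag}(1,\frac1n)$ one checks $XT_1=T_2X$ and $YT_2=T_1Y$, so $T_1\sim T_2$. They are not similar: the range of $T_1$ is closed, the range of $T_2$ is not. For both, the commutant contains the projections onto the $2\times2$ blocks and the operator itself. So the vector whose $n$-th block is $2^{-n}(0,1)$ is cyclic, and $\mu'(T_1)=\mu'(T_2)=1$.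

Herrero's problem, as found in the paper "Operators having commutants endowed with cyclicity-preserving quasiaffinities" (doi:10.14492/hokmj/1285766174), is whether $T_1\sim T_2$ always implies $\mu'(T_1)=\mu'(T_2)$.

*Finite dimensions.* There a quasiaffinity is invertible, so quasisimilar means similar, and the answer is trivially yes. Moreover $\mu'(T)=1$ for every matrix $T$. Indeed, as a $\mathbb C[t]$-module, $\mathbb C^N\cong\bigoplus_{i=1}^{r}\mathbb C[t]/(d_i)$ with $d_r\mid\dots\mid d_1$. Since $d_1$ annihilates the whole module, for every $m$ there is a module endomorphism that sends the generator of the first summand to $m$ and kills the other summands. Module endomorphisms are exactly the elements of $\{T\}'$, so that generator is cyclic.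

*Polynomials instead of the commutant.* If $XT_1=T_2X$ with $X$ of dense range and $\mathcal G$ is cyclic for $\mathcal A_{T_1}$, then $p(T_2)X=Xp(T_1)$. So $\vee\mathcal A_{T_2}X\mathcal G\supset X(\operatorname{span}\mathcal A_{T_1}\mathcal G)$ is everything, and $\mu(T_2)\le\mu(T_1)$. Hence $\mu$ is a quasisimilarity invariant. For commutants there is no analogue of $p(T_2)X=Xp(T_1)$: an element $C$ of $\{T_1\}'$ gives only the element $XCY$ of $\{T_2\}'$. Under a commutation hypothesis that is enough.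

**Theorem 1.** Let $X,Y$ be quasiaffinities with $XT_1=T_2X$ and $YT_2=T_1Y$.

(i) If $YX\in\{T_1\}''$, then $\mu'(T_2)\le\mu'(T_1)$. If moreover $XY\in\{T_2\}''$, then $\mu'(T_1)=\mu'(T_2)$.

(ii) If $\{T_1\}'$ is abelian, then $\{T_2\}'$ is abelian and $\mu'(T_1)=\mu'(T_2)$.

**Proof of (i).** For $C\in\{T_1\}'$ we have $XCYT_2=XCT_1Y=XT_1CY=T_2XCY$, so $X\{T_1\}'Y\subset\{T_2\}'$. Let $\mathcal G$ be cyclic for $\{T_1\}'$. Then
$$\{T_2\}'X\mathcal G\ \supset\ X\{T_1\}'\,YX\,\mathcal G. \tag{1}$$
As $YX$ commutes with $\{T_1\}'$, the right side is $XYX\{T_1\}'\mathcal G$. The span of $\{T_1\}'\mathcal G$ is dense and $XYX$ has dense range, so this set is total. Hence $X\mathcal G$ is cyclic for $\{T_2\}'$, and $\mu'(T_2)\le\mu'(T_1)$. The second claim follows by exchanging the roles of $T_1$ and $T_2$.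

**Proof of (ii).** We have $YXT_1=YT_2X=T_1YX$, so $YX\in\{T_1\}'\subset\{T_1\}''$, the inclusion because $\{T_1\}'$ is abelian. For $C_1,C_2\in\{T_2\}'$ the operators $YC_1X$ and $YC_2X$ lie in $\{T_1\}'$, so they commute: $YC_1XYC_2X=YC_2XYC_1X$. Cancel $Y$ (injective) on the left and $X$ (dense range) on the right:
$$C_1XYC_2=C_2XYC_1 .$$
With $C_2=I$ this says $C_1XY=XYC_1$, so $XY\in\{T_2\}''$. Then the displayed identity reads $XYC_1C_2=XYC_2C_1$, and injectivity of $XY$ gives $C_1C_2=C_2C_1$. So $\{T_2\}'$ is abelian, and both halves of (i) apply. $\square$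

The unilateral shift is an example: its commutant, multiplication by $H^\infty$ functions on $H^2$, is abelian.

What changes in general? Everything up to (1) survives. After (1) we need $YX\mathcal G$ to be cyclic for $\{T_1\}'$. All we know is that $YX$ is a quasiaffinity *in* $\{T_1\}'$, and a quasiaffinity in a noncommutative algebra may send cyclic sets to non-cyclic ones. The commutant-multiplicity is known to be constant on the quasisimilarity orbits of normal operators, of $C_0$-contractions and of weak contractions, and quasinormal operators all have $\mu'=1$. In general, however, the loss is real.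

**Theorem 2.** For every integer $d\ge1$ there are bounded operators $T_1\sim T_2$ on a separable complex Hilbert space with $\mu'(T_1)=d$ and $\mu'(T_2)=d+1$.

So the commutant-multiplicity is not a quasisimilarity invariant; $d=1$ already shows it. In that case all tuples below have one entry and each determinant is the function itself.

## 2. From commutants to algebras of invariant subspaces

Commutants are hard to prescribe. Algebras of the form
$$\operatorname{Alg}\mathfrak L=\{A\in\mathcal L(E):AL\subset L\ \text{for all }L\in\mathfrak L\},$$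
with $\mathfrak L$ a family of closed subspaces of $E$, are easy to prescribe. The first move is to trade one for the other.

*Example.* In $\mathbb C^2$, $\operatorname{Alg}\{\mathbb Ce_1\}$ is the algebra of upper triangular matrices; $e_2$ is cyclic and $e_1$ is not. $\operatorname{Alg}\{\mathbb Ce_1,\mathbb Ce_2,\mathbb C(e_1+e_2)\}$ consists of the scalars, so it has multiplicity $2$.

**Proposition 3.** For $i=1,2$ let $E_i\ne0$ be a separable Hilbert space, $(L_i^{(q)})_{q\ge1}$ a sequence of closed subspaces of $E_i$, and $\mathcal A_i=\operatorname{Alg}\{L_i^{(q)}\}_q$. There are bounded operators $T_i$ on $\bigoplus_{n\ge0}E_i$ such that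

(a) $\mu'(T_i)=\mu(\mathcal A_i)$;

(b) if $Z\in\mathcal L(E_1,E_2)$ is a quasiaffinity with $ZL_1^{(q)}\subset L_2^{(q)}$ for all $q$, then $T_1\prec T_2$; likewise with the indices $1,2$ interchanged.

The idea is to use a weighted shift with operator weights. An operator commuting with it has a diagonal $\Pi_nX_{00}\Pi_n^{-1}$, and boundedness of these conjugates can be made to say exactly that $X_{00}$ preserves each $L^{(q)}$.

**Step 1: the weights.** Fix $s\mapsto q(s)$, $s\ge1$, taking every value $q\ge1$ infinitely often. Define $(q_n,m_n)_{n\ge0}$ by concatenating blocks $s=1,2,\dots$: in block $s$, $q_n=q(s)$ and $m_n$ runs through $0,1,\dots,s-1,s,s-1,\dots,1,0$. Let $Q_i^{(q)}$ be the orthogonal projection onto $L_i^{(q)}$ and put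
$$\Pi_{i,n}=Q_i^{(q_n)}+2^{m_n}(I-Q_i^{(q_n)}),\qquad W_{i,n}=\Pi_{i,n+1}\Pi_{i,n}^{-1}.$$
Then $\Pi_{i,0}=I$. Inside a block the projection is fixed and $m_n$ changes by $\pm1$, so $W_{i,n}=Q+2^{\pm1}(I-Q)$. At a block boundary $\Pi_{i,n}=\Pi_{i,n+1}=I$. Hence $\|W_{i,n}^{\pm1}\|\le2$ always, and
$$T_i(y_0,y_1,\dots)=(0,W_{i,0}y_0,W_{i,1}y_1,\dots)$$
is bounded.

**Step 2: lifting maps that respect the subspaces.** Let $Z\in\mathcal L(E_i,E_j)$ with $ZL_i^{(q)}\subset L_j^{(q)}$ for all $q$. Write $Q=Q_i^{(q_n)}$, $Q'=Q_j^{(q_n)}$, $t=2^{m_n}\ge1$. Then $(I-Q')ZQ=0$, so in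
$$\Pi_{j,n}Z\Pi_{i,n}^{-1}=\big(Q'+t(I-Q')\big)Z\big(Q+t^{-1}(I-Q)\big)$$
the only dangerous term $t(I-Q')ZQ$ vanishes, and
$$\Pi_{j,n}Z\Pi_{i,n}^{-1}=Q'ZQ+t^{-1}Q'Z(I-Q)+(I-Q')Z(I-Q)$$
has norm at most $3\|Z\|$. So $\hat Z=\bigoplus_n\Pi_{j,n}Z\Pi_{i,n}^{-1}$ is bounded. Both $\hat ZT_iy$ and $T_j\hat Zy$ have $0$-th coordinate $0$ and $(n+1)$-st coordinate $\Pi_{j,n+1}Z\Pi_{i,n}^{-1}y_n$; hence $\hat ZT_i=T_j\hat Z$. If $Z$ is a quasiaffinity, each block of $\hat Z$ is injective with dense range because the $\Pi$'s are invertible, and so $\hat Z$ is a quasiaffinity. This proves (b). With $i=j$ it shows $\hat\Phi\in\{T_i\}'$ for every $\Phi\in\mathcal A_i$.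

**Step 3: compressing the commutant.** Drop the index $i$. Let $X=(X_{kl})\in\{T\}'$. Comparing entries in $XT=TX$ gives $X_{0,l+1}W_l=0$ and $X_{k+1,l+1}W_l=W_kX_{kl}$. Since $W_l$ is invertible, $X_{0l}=0$ for $l\ge1$. Also $X_{n+1,n+1}=W_nX_{nn}W_n^{-1}$ and $W_{n-1}\cdots W_0=\Pi_n$, so $X_{nn}=\Pi_nX_{00}\Pi_n^{-1}$, and therefore $\|\Pi_nX_{00}\Pi_n^{-1}\|\le\|X\|$. At the peak of block $s$, where $m_n=s$, put $Q=Q^{(q(s))}$. Then
$$(I-Q)\Pi_nX_{00}\Pi_n^{-1}Q=2^s(I-Q)X_{00}Q,\qquad\text{so}\qquad 2^s\|(I-Q)X_{00}Q\|\le\|X\|.$$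
Each $q$ occurs as $q(s)$ for arbitrarily large $s$, so $(I-Q^{(q)})X_{00}Q^{(q)}=0$ for all $q$, that is, $X_{00}\in\mathcal A$. Thus $(Xy)_0=X_{00}y_0$ with $X_{00}\in\mathcal A$.

**Step 4: the multiplicities agree.** If $\mathcal G$ is cyclic for $\{T\}'$, take $0$-th coordinates: by Step 3 the vectors $Ay_0$ with $A\in\mathcal A$, $y\in\mathcal G$ are total in $E$. So $\{y_0:y\in\mathcal G\}$ is cyclic for $\mathcal A$, and $\mu(\mathcal A)\le\mu'(T)$. Conversely let $\mathcal G_0$ be cyclic for $\mathcal A$. For $e\in\mathcal G_0$, $\Phi\in\mathcal A$, $k\ge0$ we have $T^k\hat\Phi\in\{T\}'$, and $T^k\hat\Phi(e,0,0,\dots)$ has $\Pi_k\Phi e$ in position $k$ and $0$ elsewhere. As $\Pi_k$ is invertible, these vectors are total. So $\mu'(T)\le\mu(\mathcal A)$. $\square$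

We now look for one space $E=E_1=E_2$, two sequences of subspaces, and quasiaffinities in both directions. The space $E$ must be infinite-dimensional. If $\dim E_i<\infty$ and $Z,Z'$ are quasiaffinities as in (b) in the two directions, they are invertible, so $\dim L_1^{(q)}\le\dim L_2^{(q)}\le\dim L_1^{(q)}$. Hence $ZL_1^{(q)}=L_2^{(q)}$ and $Z\mathcal A_1Z^{-1}=\mathcal A_2$, and the multiplicities agree.

## 3. Two half-spaces exchanged by a shift

In $L^2(\mathbb T)$, with normalized Lebesgue measure, let $e_j(\zeta)=\zeta^{-j}$ $(j\in\mathbb Z)$, and let $V$ be multiplication by $\zeta$, so that $Ve_j=e_{j-1}$. Put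
$$H_+=\vee\{e_j\}_{j\ge0},\quad H_{>0}=\vee\{e_j\}_{j>0},\quad H_1=\vee\{e_j\}_{j<0},\quad H_2=\vee\{e_j\}_{j\le0}.$$
Let $P_+,P_{>0},Q_1,Q_2$ be the orthogonal projections onto $H_+,H_{>0},H_1,H_2$. Then
$$P_++Q_1=I=P_{>0}+Q_2,\qquad H_1\subset H_2,\qquad VH_2=H_1 .$$

Imagine that the vectors of $E$ are operators $h:H_+^d\to L^2(\mathbb T)$ and that $\mathcal A_i$ acts by left multiplication by operators preserving $H_i$. For $0\ne x\in H_+^d$ the set $\{h:hx\in H_i\}$ is invariant. Vectors $h^{(1)},\dots,h^{(d)}$ lie together in such a set exactly when the map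
$$x\mapsto\big((I-Q_i)h^{(l)}x\big)_{l=1}^d$$
kills $x$. For $i=1$ this map goes from $H_+^d$ to $H_+^d$; for $i=2$ it goes from $H_+^d$ to the smaller space $H_{>0}^d$. Suppose $h^{(l)}x=\sum_pu_{lp}(V)x_p$ with $u_{lp}$ analytic near the closed disc. Since $V$ preserves $H_2$, for $i=2$ the vector $(e_0,0,\dots,0)$ is always in the kernel: no $d$ such vectors are cyclic for $\mathcal A_2$. For $i=1$ and $u=$ identity matrix the map is the identity, and there is no such obstruction.

For quasisimilarity, $\{hx\in H_1\}\subset\{hx\in H_2\}$ takes care of one direction with $Z=I$. To return we want to multiply by $V$, that is, by an analytic function $b$ vanishing at the center of the circle under consideration. This creates a conflict.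

*Attempt without poles.* Let the multipliers $u$ come from functions $w\in H^2$ restricted to a small circle around $z_n\in\mathbb D$. The return map multiplies $w$ by $b$ with $b(z_n)=0$. It does not have dense range, since every element of the closure of $bH^2$ vanishes at $z_n$. So it is not a quasiaffinity.

The repair is to admit functions with singularities at $z_n$, so that multiplication by $b$ can have dense range. Then the argument with $(e_0,0,\dots,0)$ breaks, because $V^{-1}$ appears. Section 8 shows exactly how it breaks for finitely many $z_n$. The way out is to use infinitely many points $z_n$ with a norm in which singularities at $z_n$ are so expensive that a given vector shows almost no singularity at all large $n$.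

## 4. Analytic functions on a disc with holes

Let $z_n=1-2^{-n}$, $R_n=2^{-n-3}$, $\delta_n=R_n/4$ $(n\ge1)$, let $D(z,R)$ be the open disc, and let $\mathbb D=D(0,1)$. Since $R_n+R_{n+1}<2^{-n-1}=z_{n+1}-z_n$, the closed discs $\bar D(z_n,R_n)$ are pairwise disjoint, and they lie in $\mathbb D$. Put
$$\Omega=\mathbb D\setminus\bigcup_n\bar D(z_n,\delta_n),\qquad\mathcal Q=\{|z|\le\tfrac14\}\subset\Omega .$$
The removed discs accumulate only at $1$, so $\Omega$ is open. It is connected. To see this, join two points of $\Omega$ by a segment in $\mathbb D$; it meets finitely many removed discs. For each of these choose $\rho\in(\delta_n,R_n)$ smaller than the distances of the endpoints to $z_n$, and replace the part of the segment in $\bar D(z_n,\rho)$ by an arc of $|z-z_n|=\rho$. In the same way each $\Omega\cup\bar D(z_n,\delta_n)$ is open and connected.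

Let $\varphi_n(z)=\delta_n/(z-z_n)$. For $c\in\ell^2=\ell^2(\mathbb N_{\ge1})$ let
$$h_n[c](z)=\sum_{k\ge1}c_k\varphi_n(z)^k\quad(|z-z_n|>\delta_n),\qquad |h_n[c](z)|\le\|c\|\ \text{ if }|z-z_n|\ge2\delta_n. \tag{2}$$
The estimate is Cauchy–Schwarz with $|\varphi_n|\le\frac12$.

**Free parameters.** Until Section 9, $r_n$ are any numbers with $0<r_n\le2^{-n}$, and for each $n$ we are given any finite number $N_n\ge1$ of radii $2\delta_n\le\rho_{n,1}<\dots<\rho_{n,N_n}\le3\delta_n$.

**Definition (the space $W$).** $W=H^2\oplus\bigoplus_n\ell^2$, where $(f,(c_n))$ is identified with the function $w=f+\sum_mr_mh_m[c_m]$ on $\Omega$.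

*Example.* $\varphi_n=r_nh_n[r_n^{-1}e_1]$ has norm $r_n^{-1}$ in $W$: singularities are allowed, but cost $r_n^{-1}$. Essential singularities occur too: $e^{\varphi_n}-1=\sum_k\varphi_n^k/k!\in W$.

*The definition makes sense.* A compact subset of $\Omega$ meets $D(z_m,2\delta_m)$ for only finitely many $m$, and $\sum_mr_m\|c_m\|\le\|w\|\big(\sum_m4^{-m}\big)^{1/2}\le\|w\|$. So by (2) the series converges locally uniformly on $\Omega$, and $w$ is analytic there. For each $n$ put
$$F_n=F_n^w=f+\sum_{m\ne n}r_mh_m[c_m],\qquad w=F_n+r_nh_n[c_n]\ \text{ on }\Omega. \tag{3}$$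
By the same argument $F_n$ is analytic on $\Omega\cup\bar D(z_n,\delta_n)\supset D(z_n,R_n)$. So (3) is the Laurent splitting of $w$ in $\delta_n<|z-z_n|<R_n$. If $w\equiv0$, uniqueness of Laurent expansions gives $c_n=0$ for all $n$, and then $f=0$; so the identification is injective.

*Size of $F_n$.* On $D(z_n,R_n)$ we have $1-|z|\ge2^{-n-1}$, hence $|f(z)|\le\|f\|(1-|z|^2)^{-1/2}\le2^{(n+1)/2}\|f\|$. Also $|z-z_m|\ge R_m>2\delta_m$ for $m\ne n$. Thus
$$|F_n|\le B_n\|w\|\ \text{ on }D(z_n,R_n),\qquad B_n:=2^{(n+1)/2}+1. \tag{4}$$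
Likewise $|w(0)|\le2\|w\|$. Finally, the functions
$$z^l\ (l\ge0),\qquad \varphi_n^k=r_nh_n[r_n^{-1}e_k]\ (n,k\ge1)\qquad\text{are total in }W, \tag{5}$$
since they span dense subspaces of the summands.

**Lemma 4.** Multiplication by $a\in H^\infty$ is bounded on $W$, with norm at most $C\|a\|_\infty$, $C$ absolute.

*Proof.* The task is to split $a\,h_m[c]$ into a singular part at $z_m$ and an $H^2$ part. Near $z_m$ write $a=\sum_{l\ge0}\alpha_l\big((z-z_m)/\delta_m\big)^l$. Cauchy's estimate on $D(z_m,4\delta_m)\subset\mathbb D$ gives $|\alpha_l|\le4^{-l}\|a\|_\infty$. Multiplying the series in $\delta_m<|z-z_m|<R_m$, the singular part of $a\,h_m[c]$ is $h_m[c']$ with $c'_k=\sum_{l\ge0}\alpha_lc_{k+l}$, so $\|c'\|\le\sum_l|\alpha_l|\,\|c\|\le\frac43\|a\|_\infty\|c\|$. The remainder $g_m=a\,h_m[c]-h_m[c']$ extends analytically to $\mathbb D$. On $\mathbb D\setminus D(z_m,2\delta_m)$ it is bounded by $(1+\frac43)\|a\|_\infty\|c\|\le3\|a\|_\infty\|c\|$, hence on all of $\mathbb D$ by the maximum principle.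 Applying this to each $c_m$,
$$aw=\Big(af+\sum_mr_mg_m\Big)+\sum_mr_mh_m[c'_m],\qquad\sum_mr_m\|g_m\|_{H^2}\le3\|a\|_\infty\|w\|.$$
So $aw\in W$ with $\|aw\|\le C\|a\|_\infty\|w\|$. $\square$

**Lemma 5.** Multiplication by $\varphi_n$ is bounded on $W$ (with a bound depending on $n$).

*Proof.* We treat the three kinds of terms of $w$.

For the $H^2$ part write $f=f(z_n)+(z-z_n)f_1$. On the unit circle $|z-z_n|\ge2^{-n}$, so $f_1\in H^2$ with $\|f_1\|\le2^n(\|f\|+|f(z_n)|)$, and $\varphi_nf=\delta_nf_1+f(z_n)\varphi_n$.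

For the $n$-th term, $\varphi_nh_n[c]=h_n[\sigma c]$ with $\sigma$ the unilateral shift on $\ell^2$.

For $m\ne n$ we have $|\varphi_n|\le\frac14$ on $D(z_m,R_m)$, because $|z-z_n|\ge R_n=4\delta_n$ there. As in Lemma 4, the singular part of $\varphi_nh_m[c]$ at $z_m$ is $h_m[c']$ with $\|c'\|\le\frac43\cdot\frac14\|c\|=\frac13\|c\|$. The only other singularity of $\varphi_nh_m[c]$ is a simple pole at $z_n$ (or none), with principal part $h_m[c](z_n)\varphi_n$. So $\varphi_nh_m[c]-h_m[c']-h_m[c](z_n)\varphi_n$ extends to an entire function vanishing at $\infty$, and is $0$.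

Adding up,
$$\varphi_nw=\delta_nf_1+\sum_{m\ne n}r_mh_m[c'_m]+r_nh_n[\sigma c_n]+F_n(z_n)\varphi_n .$$
Since $\varphi_n=r_nh_n[r_n^{-1}e_1]$ and $|F_n(z_n)|\le B_n\|w\|$, this lies in $W$ with norm at most $C_n\|w\|$. $\square$

**Lemma 6.** Let $b=\prod_nb_n$, $b_n(z)=\dfrac{z_n-z}{1-z_nz}$, the Blaschke product with simple zeros exactly at the $z_n$. Then $bW$ is dense in $W$.

*Proof.* The product converges because $\sum(1-z_n)<\infty$. The idea is to cancel finitely many zeros with poles available in $W$; what remains is close to $1$. Let $b^{(N)}=\prod_{m>N}b_m$. It is inner with $b^{(N)}(0)=\prod_{m>N}z_m$, so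
$$\|b^{(N)}-1\|_{H^2}^2=2-2\prod_{m>N}z_m\to0 .$$
Let $v$ be one of the functions $z^l$, $\varphi_n^k$. Then $v/(b_1\cdots b_N)$ is rational with finite poles only among the $z_m$. By partial fractions it is a polynomial plus a linear combination of powers $\varphi_m^k$, so it lies in $W$. Hence $b^{(N)}v=b\cdot v/(b_1\cdots b_N)\in bW$. By Lemmas 4 and 5 multiplication by $v$ is bounded on $W$, so $\|b^{(N)}v-v\|_W\le C(v)\|b^{(N)}-1\|_{H^2}\to0$. Thus the closure of $bW$ contains the total set (5). $\square$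

## 5. The space $E$ and the algebras $\mathcal A_1,\mathcal A_2$

Let $\Lambda=\{\lambda=(n,j):n\ge1,\ 1\le j\le N_n\}$, $\rho_\lambda=\rho_{n,j}$, $\gamma_\lambda=\{|z-z_n|=\rho_\lambda\}\subset\Omega$. For $u\in C(\gamma_\lambda)$ let $M_\lambda(u)=u(z_n+\rho_\lambda V)$, that is, multiplication by $\zeta\mapsto u(z_n+\rho_\lambda\zeta)$ on $L^2(\mathbb T)$. It is multiplicative in $u$, and $\|M_\lambda(u)\|=\max_{\gamma_\lambda}|u|$. If $u$ is analytic on $D(z_n,R_n)$, then $M_\lambda(u)=\sum_{k\ge0}u_kV^k$, absolutely convergent since $\rho_\lambda<R_n$, so $M_\lambda(u)$ leaves $H_1$ and $H_2$ invariant. For instance $M_\lambda(\varphi_n)=(\delta_n/\rho_\lambda)V^{-1}$. Write $\mathcal S_2$ for the Hilbert–Schmidt operators.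

**Lemma 7.** (a) If $u\in C(\gamma_\lambda)$ and $M_\lambda(u)|_{H_+}$ is compact, then $u=0$ on $\gamma_\lambda$.

(b) For $w\in W$ and $\lambda=(n,j)$, $Q_iM_\lambda(w)|_{H_+}\in\mathcal S_2$ with norm at most $C'_n\|w\|$ $(i=1,2)$.

*Proof.* (a) As $|e_j|=1$ on $\mathbb T$, $\|M_\lambda(u)e_j\|^2=\frac1{2\pi}\int_0^{2\pi}|u(z_n+\rho_\lambda e^{it})|^2dt$ for all $j\ge0$. Since $e_j\to0$ weakly and compact operators send weakly null sequences to norm null ones, the integral is $0$.

(b) As $w$ is analytic in $\delta_n<|z-z_n|<R_n$, write $M_\lambda(w)=\sum_{k\in\mathbb Z}u_kV^k$, absolutely convergent. Negative powers of $V$ map $H_+$ into $H_{>0}$, which is orthogonal to $H_1$ and $H_2$. For $k\ge0$, $u_k$ comes from $F_n$ only, and Cauchy's estimate with (4) and $\rho_\lambda\le3\delta_n=\frac34R_n$ gives $|u_k|\le B_n\|w\|(3/4)^k$. Finally $Q_iV^ke_j=Q_ie_{j-k}$ is nonzero for at most $k+1$ indices $j\ge0$, so $\|Q_iV^k|_{H_+}\|_{\mathcal S_2}\le(k+1)^{1/2}$. Sum over $k$. $\square$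

**Definition (the space $E$).** Fix $d\ge1$, let $K=H_+^d$ and
$$E=W^d\oplus\bigoplus_{\lambda\in\Lambda}\mathcal S_2\big(K,L^2(\mathbb T)\big),\qquad h=(w;(k_\lambda)),\quad w=(w_1,\dots,w_d).$$
For $\lambda=(n,j)$ define $h(\lambda)\in\mathcal L(K,L^2(\mathbb T))$ by
$$h(\lambda)x=\sum_pM_\lambda(w_p)x_p+r_nk_\lambda x,\qquad x=(x_1,\dots,x_d)\in K. \tag{6}$$

Each $h$ thus gives a family of operators, one per circle: multiplication by its function part, plus a small Hilbert–Schmidt term. On $\gamma_\lambda$, (2)–(4) and $\rho_\lambda\ge2\delta_n$ give $|w_p|\le(B_n+1)\|w_p\|$, so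
$$\|h(\lambda)\|\le(B_n+2)\|h\|. \tag{7}$$
The operators $h(\lambda)$ determine $h$. Indeed, if all are $0$, then $M_\lambda(w_p)|_{H_+}$ is compact, so by Lemma 7(a) $w_p=0$ on $\gamma_\lambda$, hence on $\Omega$, and then all $k_\lambda=0$.

The terms $k_\lambda$ give room. For $0\ne x\in K$ and $u\in L^2(\mathbb T)$ let $J_{\lambda,x}u\in E$ have the only nonzero component $k_\lambda=r_n^{-1}\|x\|^{-2}\langle\cdot,x\rangle u$. Then $J_{\lambda,x}$ is bounded and $(J_{\lambda,x}u)(\lambda)x=u$. In particular $h\mapsto h(\lambda)x$ maps $E$ onto $L^2(\mathbb T)$.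

**Definition (the algebras).** For $0\ne x\in K$ and $i=1,2$ put
$$L_{\lambda,x}=\{h:h(\lambda)x=0\},\qquad L^i_{\lambda,x}=\{h:h(\lambda)x\in H_i\},$$
closed subspaces of $E$ by (7). Let $\mathcal X\subset K$ be the countable dense set of nonzero vectors with finitely many nonzero coordinates in the basis of the $e_j$'s, all in $\mathbb Q+i\mathbb Q$. Let $(L_i^{(q)})_q$ enumerate $\{L_{\lambda,x},L^i_{\lambda,x}:\lambda\in\Lambda,x\in\mathcal X\}$, with the same indexing by type, $\lambda$ and $x$ for $i=1$ and $i=2$. Put $\mathcal A_i=\operatorname{Alg}\{L_i^{(q)}\}_q$.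

*Example.* Take $d=1$ and $h=(1;0)$. Then $h(\lambda)$ is the inclusion $H_+\to L^2(\mathbb T)$, and $h(\lambda)e_0=e_0\in H_2$. So $h\in L^2_{\lambda,e_0}$, a proper invariant subspace for $\mathcal A_2$. For no $x\ne0$ is $h(\lambda)x=x\in H_1$; in Section 6 we see that this $h$ is cyclic for $\mathcal A_1$.

**Lemma 8.** $A\in\mathcal L(E)$ belongs to $\mathcal A_i$ if and only if there are $A_\lambda\in\mathcal L(L^2(\mathbb T))$ $(\lambda\in\Lambda)$ with $A_\lambda H_i\subset H_i$ and $(Ah)(\lambda)=A_\lambda h(\lambda)$ for all $h\in E$. In that case $A$ leaves $L^i_{\lambda,x}$ invariant for *every* $x\in K\setminus\{0\}$.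

*Proof.* "If" and the last claim are immediate. Let $A\in\mathcal A_i$.

**Step 1: an operator for each $x$.** For $x\in\mathcal X$ put $A_{\lambda,x}u=(AJ_{\lambda,x}u)(\lambda)x$, a bounded operator on $L^2(\mathbb T)$. For $h\in E$ let $u=h(\lambda)x$. Then $h-J_{\lambda,x}u\in L_{\lambda,x}$, and invariance of $L_{\lambda,x}$ gives $(Ah)(\lambda)x=A_{\lambda,x}h(\lambda)x$.

**Step 2: it does not depend on $x$.** Let $x,y\in\mathcal X$ be linearly independent and $u\in L^2(\mathbb T)$. Choose $x'\in\operatorname{span}\{x,y\}$ with $\langle y,x'\rangle=0$, $\langle x,x'\rangle=1$, and let $h$ have the only nonzero component $k_\lambda=r_n^{-1}\langle\cdot,x'\rangle u$. Then $h(\lambda)x=u$, $h(\lambda)y=0$, $h(\lambda)(x+y)=u$. As $x+y\in\mathcal X$, Step 1 used three times gives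
$$A_{\lambda,x+y}u=(Ah)(\lambda)(x+y)=(Ah)(\lambda)x+(Ah)(\lambda)y=A_{\lambda,x}u+0 .$$
So $A_{\lambda,x}=A_{\lambda,x+y}$, and by symmetry this equals $A_{\lambda,y}$. For dependent $x,y$ compare both with a third vector of $\mathcal X$ independent of them. Write $A_\lambda$ for the common operator. Then $(Ah)(\lambda)=A_\lambda h(\lambda)$ on $\mathcal X$, hence on $K$ by density.

**Step 3: it preserves $H_i$.** If $u\in H_i$ and $x\in\mathcal X$, then $h=J_{\lambda,x}u\in L^i_{\lambda,x}$, so $A_\lambda u=(Ah)(\lambda)x\in H_i$. $\square$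

Next we produce three kinds of elements, enough to reach all of $E$ from few vectors.

**(E1) Multiplication by $a\in H^\infty$.** Let $A^a(w;(k_\lambda))=(aw;(M_\lambda(a)k_\lambda))$. It is bounded by Lemma 4 and $\|M_\lambda(a)\|\le\|a\|_\infty$. By (6), $(A^ah)(\lambda)=M_\lambda(a)h(\lambda)$, and $M_\lambda(a)$ preserves $H_1$ and $H_2$. So $A^a\in\mathcal A_1\cap\mathcal A_2$.

**(E2) Filling the Hilbert–Schmidt part.** For $\lambda=(n,j)$ and $\kappa\in\mathcal S_2(L^2(\mathbb T))$ with $\kappa H_i\subset H_i$, let $A_\kappa h$ have the component $\kappa h(\lambda)$ in position $\lambda$ and $0$ elsewhere (including $W^d$). By (7), $\|\kappa h(\lambda)\|_{\mathcal S_2}\le\|\kappa\|_{\mathcal S_2}(B_n+2)\|h\|$, so it is bounded. The operators of Lemma 8 are $r_n\kappa$ at $\lambda$ and $0$ at the other indices. So $A_\kappa\in\mathcal A_i$.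

**(E3) Multiplication by $\varphi_n$, corrected.** On $\gamma_{(n,j)}$ multiplication by $\varphi_n$ is a multiple of $V^{-1}$, which does not preserve $H_i$; we correct it by changing $k_\lambda$. Let $\Phi_n=\Phi_n^{(i)}:(w;(k_\lambda))\mapsto(\varphi_nw;(k'_\lambda))$, where $k'_\lambda=M_\lambda(\varphi_n)k_\lambda$ for $\lambda=(m,j)$ with $m\ne n$, and for $\lambda=(n,j)$
$$k'_\lambda x=M_\lambda(\varphi_n)(I-Q_i)k_\lambda x-r_n^{-1}M_\lambda(\varphi_n)Q_i\sum_pM_\lambda(w_p)x_p .$$
The last term is Hilbert–Schmidt with a bound by Lemma 7(b), and occurs for finitely many $\lambda$ only. For $m\ne n$, $\|M_{(m,j)}(\varphi_n)\|\le\frac14$. With Lemma 5, $\Phi_n$ is bounded. For $\lambda=(m,j)$, $m\ne n$, $(\Phi_nh)(\lambda)=M_\lambda(\varphi_n)h(\lambda)$, and $M_\lambda(\varphi_n)$ preserves $H_i$ since $\varphi_n$ is analytic on $D(z_m,R_m)$. For $\lambda=(n,j)$ the correction cancels the $Q_i$ part: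
$$(\Phi_nh)(\lambda)x=M_\lambda(\varphi_n)\Big[(I-Q_i)\sum_pM_\lambda(w_p)x_p+r_n(I-Q_i)k_\lambda x\Big]=M_\lambda(\varphi_n)(I-Q_i)\,h(\lambda)x ,$$
and $M_\lambda(\varphi_n)(I-Q_i)$ annihilates $H_i$. So $\Phi_n^{(i)}\in\mathcal A_i$.

## 6. The bounds valid for every choice of constants

**Lemma 9.** Let $A\in\mathcal A_i$. There is $a\in W$ such that for every $h=(w;(k_\lambda))\in E$ the $W^d$-component of $Ah$ is $aw=(aw_1,\dots,aw_d)$ (product of functions on $\Omega$).

*Proof.* Write $\equiv$ for equality modulo compact operators, and let $g^{(p)}=(\varepsilon_p;0)$, where $\varepsilon_p\in W^d$ has the constant $1$ in position $p$ and $0$ elsewhere. Then $g^{(p)}(\lambda)x=x_p$.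

**Step 1: find $a$.** Let $(a^{(p)}_q)_q$ be the $W^d$-component of $Ag^{(p)}$. By Lemma 8, $(Ag^{(p)})(\lambda)x=A_\lambda x_p$. Take $x$ supported in the $q$-th slot; the Hilbert–Schmidt term in (6) is compact, so $M_\lambda(a^{(p)}_q)|_{H_+}\equiv\delta_{pq}A_\lambda|_{H_+}$. By Lemma 7(a), and since functions analytic on $\Omega$ that vanish on $\gamma_\lambda$ vanish identically, $a_q^{(p)}=0$ for $q\ne p$, and $a_p^{(p)}=:a$ does not depend on $p$. Moreover $A_\lambda|_{H_+}\equiv M_\lambda(a)|_{H_+}$.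

**Step 2: the action on all of $E$.** Let $\hat w$ be the $W^d$-component of $Ah$. Reading $(Ah)(\lambda)=A_\lambda h(\lambda)$ in the $q$-th slot modulo compact operators, and using that $Q_1M_\lambda(w_q)|_{H_+}$ is compact (Lemma 7(b)),
$$M_\lambda(\hat w_q)|_{H_+}\equiv A_\lambda M_\lambda(w_q)|_{H_+}\equiv A_\lambda P_+M_\lambda(w_q)|_{H_+}\equiv M_\lambda(a)P_+M_\lambda(w_q)|_{H_+}\equiv M_\lambda(aw_q)|_{H_+}.$$
By Lemma 7(a), $\hat w_q=aw_q$ on $\gamma_\lambda$, hence on $\Omega$. $\square$

**Proposition 10.** $\mu(\mathcal A_1)=d$ and $d\le\mu(\mathcal A_2)\le d+1$. More precisely, if $\mathcal G$ is cyclic for $\mathcal A_i$, then the vectors $w(0)$, $(w;(k_\lambda))\in\mathcal G$, span $\mathbb C^d$.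

**Step 1: the lower bound $d$.** The map $h\mapsto w(0)\in\mathbb C^d$ is linear, continuous and onto. By Lemma 9 it sends $Ah$ to $a(0)w(0)$. If the $w(0)$, $h\in\mathcal G$, do not span $\mathbb C^d$, then the span of $\mathcal A_i\mathcal G$ is mapped into a proper subspace of $\mathbb C^d$, so it is not dense. Hence a cyclic set has at least $d$ elements.

**Step 2: $\mu(\mathcal A_1)\le d$.** Let $\kappa_{s,t}y=\langle y,e_t\rangle e_s$. Whenever $A_{\kappa_{s,t}}$ is available, $A_{\kappa_{s,t}}g^{(p)}$ has only the component $x\mapsto\langle x_p,e_t\rangle e_s$ at $\lambda$. For $1\le p\le d$, $t\ge0$, $s\in\mathbb Z$ these form an orthonormal basis of $\mathcal S_2(K,L^2(\mathbb T))$. For $i=1$ all are available, since $\kappa_{s,t}$ with $t\ge0$ annihilates $H_1$. So $N:=\vee\mathcal A_1\{g^{(1)},\dots,g^{(d)}\}$ contains $\{0\}\oplus\bigoplus_\lambda\mathcal S_2$. It also contains $A^{z^l}g^{(p)}=(z^l\varepsilon_p;0)$ and $(\Phi_n^{(1)})^kg^{(p)}=(\varphi_n^k\varepsilon_p;*)$. By (5), $N=E$.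

**Step 3: $\mu(\mathcal A_2)\le d+1$.** Now $\kappa_{s,t}H_2\subset H_2$ holds for $t\ge1$, $s\in\mathbb Z$ (it annihilates $H_2$) and for $t=0$, $s\le0$. The components with $t=0$, $s\ge1$ are missing. Add
$$g^{(0)}=(0;(\tau_\lambda k^0)_\lambda),\quad k^0x=\sum_{p=1}^d\langle x_p,e_0\rangle e_p,\quad\tau_\lambda>0,\quad\sum_\lambda\tau_\lambda^2<\infty .$$
For $s\ge1$ and $1\le p\le d$, $\kappa_{s,p}$ annihilates $H_2$, and $A_{\kappa_{s,p}}g^{(0)}$ has only the component $x\mapsto r_n\tau_\lambda\langle x_p,e_0\rangle e_s$ at $\lambda=(n,j)$. These are the missing ones. So $\vee\mathcal A_2\{g^{(0)},\dots,g^{(d)}\}$ contains $\{0\}\oplus\bigoplus_\lambda\mathcal S_2$, and, using $A^{z^l}$ and $\Phi_n^{(2)}$ as in Step 2, it equals $E$. $\square$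

## 7. Quasiaffinities in both directions

**Proposition 11.** The identity of $E$ maps $L_1^{(q)}$ into $L_2^{(q)}$ for all $q$. The operator $C=A^b$, with $b$ from Lemma 6, is a quasiaffinity and maps $L_2^{(q)}$ into $L_1^{(q)}$ for all $q$.

*Proof.* The first claim holds because $H_1\subset H_2$ gives $L^1_{\lambda,x}\subset L^2_{\lambda,x}$, and the subspaces $L_{\lambda,x}$ belong to both families.

For the second, $(Ch)(\lambda)=M_\lambda(b)h(\lambda)$, so $CL_{\lambda,x}\subset L_{\lambda,x}$. Let $\lambda=(n,j)$. Since $b(z_n)=0$, $b(z_n+\rho_\lambda\zeta)=\zeta\beta(\zeta)$ with $\beta$ analytic near the closed unit disc. So $M_\lambda(b)=V\beta(V)$ maps $H_2$ into $VH_2=H_1$, and hence $CL^2_{\lambda,x}\subset L^1_{\lambda,x}$.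

Finally, $C$ is the direct sum of multiplication by $b$ on $W^d$ and of the left multiplications by $M_\lambda(b)$ on $\mathcal S_2(K,L^2(\mathbb T))$. The first is injective, and has dense range by Lemma 6. The others are invertible, because $b$ has no zero on $\gamma_\lambda$. So $C$ is injective with dense range. $\square$

By Propositions 3, 10 and 11, only one statement is missing for Theorem 2, namely that $d$ vectors are never cyclic for $\mathcal A_2$. Everything so far holds for arbitrary admissible $r_n$ and radii; this last statement is where they have to be chosen.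

## 8. A surjective operator with a kernel on one circle

For $w^{(i)}=(w^{(i)}_1,\dots,w_d^{(i)})\in W^d$ $(1\le i\le d)$ write $\mathbf F_n=\big(F_n^{w^{(i)}_p}\big)_{i,p}$, a $d\times d$ matrix of analytic functions on $D(z_n,R_n)$.

**Lemma 12.** Let $h^{(i)}=(w^{(i)};(k^{(i)}_\lambda))\in E$ $(1\le i\le d)$, $n\ge\max_i\|h^{(i)}\|$, $\lambda=(n,j)$, $s>0$. Suppose
$$|\det\mathbf F_n|\ge s\ \text{ on }\gamma_\lambda,\qquad r_n\le\frac{\sigma}{4dn},\qquad\sigma:=\frac{s}{d!\,(nB_n)^{d-1}} .$$
Then there is $0\ne x\in K$ with $h^{(i)}\in L^2_{\lambda,x}$ for all $i$.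

*Proof.* As in Section 3, we must find a kernel vector of
$$S:K=H_+^d\to H_{>0}^d,\qquad Sx=\big(P_{>0}h^{(i)}(\lambda)x\big)_{i=1}^d ,$$
since $P_{>0}y=0$ means $y\in H_2$. We compare $S$ with an operator built from the analytic part alone. Below $P_{>0},P_+,Q_1$ act coordinatewise.

**Step 1: the analytic model.** Let $u_{ip}(\zeta)=F_n^{w_p^{(i)}}(z_n+\rho_\lambda\zeta)$ and $\mathbf u=(u_{ip})$, analytic near the closed unit disc. Let $\mathbf u(V)$ be multiplication by $\mathbf u$ on $L^2(\mathbb T)^d$. Only nonnegative powers of $V$ occur, so $\mathbf u(V)$ leaves $H_1^d$ and $H_2^d$ invariant. By (4), the entries of $\mathbf u$ are bounded by $nB_n$ on $\mathbb T$, so those of its adjugate are bounded by $(d-1)!(nB_n)^{d-1}$. A $d\times d$ matrix has norm at most $d$ times its largest entry, so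
$$\|\mathbf u(\zeta)^{-1}\|\le\frac{d!\,(nB_n)^{d-1}}{s}=\sigma^{-1}\quad(|\zeta|=1).$$
Hence $\mathbf u(V)$ is invertible with $\|\mathbf u(V)^{-1}\|\le\sigma^{-1}$. Put $S^0x=P_{>0}\mathbf u(V)x$ and $\Delta=S-S^0$.

**Step 2: the perturbation is small.** By (3) and (6) the $i$-th row of $\Delta x$ is $r_nP_{>0}\big(\sum_pM_\lambda(h_n[c^{(i)}_{p,n}])x_p+k^{(i)}_\lambda x\big)$. As $\rho_\lambda\ge2\delta_n$, (2) gives $\|M_\lambda(h_n[c])\|\le\|c\|$. So the row has norm at most $2nr_n$, and $\|\Delta\|\le2dnr_n\le\sigma/2$.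

**Step 3: $S^0$ has a right inverse.** Let $\mathcal R=P_+\mathbf u(V)^{-1}|_{H_{>0}^d}:H_{>0}^d\to K$, so $\|\mathcal R\|\le\sigma^{-1}$. For $y\in H^d_{>0}$, since $P_+=I-Q_1$,
$$\mathbf u(V)\mathcal Ry=y-\mathbf u(V)Q_1\mathbf u(V)^{-1}y\in y+H_1^d .$$
Apply $P_{>0}$, which kills $H_1^d$: $S^0\mathcal R=I$.

**Step 4: $S^0$ has a kernel.** We have $(e_0,0,\dots,0)\in K\cap H_2^d$ and $\mathbf u(V)H_2^d\subset H_2^d$, and $P_{>0}$ kills $H_2^d$. So $S^0(e_0,0,\dots,0)=0$.

**Step 5: $S$ has a kernel.** $S\mathcal R=I+\Delta\mathcal R$ with $\|\Delta\mathcal R\|\le\frac12$ is invertible, so $S$ is onto. If $S$ were injective, it would be invertible, so $\mathcal R=S^{-1}(I+\Delta\mathcal R)$ would be invertible, and $S^0=\mathcal R^{-1}$ would be injective, contradicting Step 4. So $Sx=0$ for some $x\ne0$. $\square$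

*Finitely many holes are not enough.* Take $d=1$ and use only the points $z_1,\dots,z_N$ with one circle each; the definitions, (5), and (E1)–(E3) carry over verbatim. Then $\mu(\mathcal A_2)=1$: the vector $h=(w;0)$ with $w=\varphi_1\cdots\varphi_N$ is cyclic. To check this, write $w=\varphi_n\psi_n$ with $\psi_n=\prod_{m\ne n}\varphi_m$. Then $1/\psi_n$ is a polynomial, and $\psi_n$ is analytic on $D(z_n,R_n)$. Let $\lambda$ be the circle at $z_n$ and $\kappa=\kappa_{s,t}M_\lambda(1/\psi_n)$ with $t\ge1$, $s\in\mathbb Z$. It has rank one and annihilates $H_2$, because $M_\lambda(1/\psi_n)H_2\subset H_2$. So $A_\kappa\in\mathcal A_2$, and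
$$\kappa h(\lambda)x=\kappa_{s,t}M_\lambda(\varphi_n)x=\frac{\delta_n}{\rho_\lambda}\langle V^{-1}x,e_t\rangle e_s=\frac{\delta_n}{\rho_\lambda}\langle x,e_{t-1}\rangle e_s .$$
As $t-1\ge0$ is arbitrary, we obtain all of $\{0\}\oplus\bigoplus_\lambda\mathcal S_2$. With $a=z^l\prod_{m\le N}(z-z_m)$ we get $A^ah=(\delta_1\cdots\delta_N\,z^l;0)$; applying $(\Phi_n^{(2)})^k$ to the case $l=0$ gives $(\delta_1\cdots\delta_N\varphi_n^k;*)$. So $h$ is cyclic.

The pole at each $z_n$ has turned the model operator on $H_+$ into a multiple of $V^{-1}$ composed with an invertible analytic multiplier, and the kernel vector is gone. In terms of Lemma 12: by partial fractions $w$ lies in $W$, but its analytic parts $F_n$ do not dominate $r_nh_n[c_n]$. With infinitely many holes we need that for *each* tuple with $\det(w^{(i)}_p)\not\equiv0$ there are an $n$ and a circle on which $\det\mathbf F_n$ is bounded below by a number $s_n$ that was fixed *before* $r_n$.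

## 9. Choosing the constants by compactness

There are two ways in which $\det\mathbf F_n$ can fail to be bounded below on a circle around $z_n$: it may be tiny on the whole disc, or it may happen to have zeros on that circle. Lemma 13 deals with the first, Lemma 14 with the second. Neither mentions $r_n$; in Lemma 13 the coefficients $\tilde c_m$ stand for $r_mc_m$.

**Lemma 13.** For each $n$ there is $\eta_n\in(0,1)$ such that the following holds. Let $f_p^{(i)}\in H^2$, $\tilde c_{p,m}^{(i)}\in\ell^2$ $(1\le i,p\le d,\ m\ge1)$ with $\|f_p^{(i)}\|\le n$, $\|\tilde c^{(i)}_{p,m}\|\le n2^{-m}$, and put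
$$w_p^{(i)}=f_p^{(i)}+\sum_mh_m[\tilde c_{p,m}^{(i)}],\qquad F_{p,n}^{(i)}=f_p^{(i)}+\sum_{m\ne n}h_m[\tilde c^{(i)}_{p,m}].$$
If $|\det(F^{(i)}_{p,n})|\le\eta_n$ on $|z-z_n|\le3\delta_n$ and $\|\tilde c^{(i)}_{p,n}\|\le\eta_n$ for all $i,p$, then $|\det(w_p^{(i)})|\le\frac1n$ on $\mathcal Q$.

*Proof.* Otherwise for each $\nu\ge2$ there is a counterexample with $\eta_n$ replaced by $1/\nu$.

**Step 1: pass to a limit.** By a diagonal argument choose a subsequence along which every $f_p^{(i)}$ converges weakly in $H^2$ and every $\tilde c^{(i)}_{p,m}$ converges weakly in $\ell^2$; the limits satisfy the same norm bounds. Point evaluations are bounded functionals, so $f_p^{(i)}$ converges pointwise on $\mathbb D$ and $h_m[\tilde c^{(i)}_{p,m}]$ converges pointwise on $|z-z_m|>\delta_m$. These families are locally bounded there, so convergence is locally uniform (Vitali). On a compact subset of $\Omega$ there is $M_0$ with $|z-z_m|\ge2\delta_m$ for all $m>M_0$. Then by (2), for $M\ge M_0$, the tails satisfy $\big|\sum_{m>M}h_m[\cdot]\big|\le\sum_{m>M}n2^{-m}$,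 uniformly along the sequence. On $D(z_n,R_n)$ we have $|z-z_m|\ge2\delta_m$ for all $m\ne n$. Therefore the $w^{(i)}_p$ converge locally uniformly on $\Omega$, and the $F^{(i)}_{p,n}$ locally uniformly on $D(z_n,R_n)$, to the functions built from the limits.

**Step 2: the limit determinant vanishes.** In the limit $\tilde c^{(i)}_{p,n}=0$, and $\det(F_{p,n}^{(i)})=0$ on $|z-z_n|\le3\delta_n$. The limit $F^{(i)}_{p,n}$ is analytic on the connected open set $\Omega\cup\bar D(z_n,\delta_n)$ and equals the limit $w^{(i)}_p$ on $\Omega$. By the identity theorem $\det(w^{(i)}_p)\equiv0$ on $\Omega$ for the limits. So the determinants along the subsequence tend to $0$ uniformly on $\mathcal Q$. But each of them exceeds $1/n$ in modulus somewhere on $\mathcal Q$, a contradiction. $\square$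

**Lemma 14.** For each $n$ there are $N_n\in\mathbb N$, $N_n\ge1$, radii $2\delta_n\le\rho_{n,1}<\dots<\rho_{n,N_n}\le3\delta_n$ and $s_n>0$ such that every analytic $G$ on $D(z_n,R_n)$ with $|G|\le d!\,(nB_n)^d$ and $\sup_{|z-z_n|\le3\delta_n}|G|\ge\eta_n$ satisfies $\min_{|z-z_n|=\rho_{n,j}}|G|\ge s_n$ for some $j$.

*Proof.* Let $\mathfrak G$ be the set of such $G$. If it is empty, take $N_n=1$, $s_n=1$ and any radius. Otherwise $\mathfrak G$ is compact for locally uniform convergence: it is normal by Montel, and both conditions pass to limits. It does not contain $0$.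

**Step 1: the number of zeros is bounded.** If the number of zeros (with multiplicity) in $|z-z_n|\le3\delta_n$ were unbounded on $\mathfrak G$, there would be $G_k\in\mathfrak G$ with numbers of zeros tending to $\infty$ and $G_k\to G\in\mathfrak G$. Choose $\rho\in(3\delta_n,4\delta_n)$ with $G\ne0$ on $|z-z_n|=\rho$. By Hurwitz' theorem the number of zeros of $G_k$ in $|z-z_n|<\rho$ is eventually constant, a contradiction.

**Step 2: pigeonhole.** Let $N_n-1$ be a bound and choose any $N_n$ distinct radii in $[2\delta_n,3\delta_n]$. For each $G\in\mathfrak G$ at least one of the $N_n$ circles contains no zero. So the continuous function $G\mapsto\max_j\min_{|z-z_n|=\rho_{n,j}}|G|$ is positive on the compact set $\mathfrak G$. Let $s_n$ be its minimum. $\square$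

**Choice of constants.** Use the radii of Lemma 14, put $\sigma_n=s_n/\big(d!\,(nB_n)^{d-1}\big)$, and fix
$$r_n:=\min\{2^{-n},\ \eta_n/n,\ \sigma_n/(4dn)\}. \tag{8}$$
The quantities $B_n,\eta_n,N_n,\rho_{n,j},s_n$ do not depend on the $r$'s, so there is no circularity.

**Lemma 15.** Let $w^{(i)}\in W^d$, $1\le i\le d$, with $\det(w^{(i)}_p)\not\equiv0$ on $\Omega$. Then for all sufficiently large $n$ there is $j$ with $|\det\mathbf F_n|\ge s_n$ on $\gamma_{(n,j)}$.

*Proof.* Let $n\ge\max_i\|w^{(i)}\|$ and suppose there is no such $j$. By (4), $|\det\mathbf F_n|\le d!(nB_n)^d$ on $D(z_n,R_n)$, so Lemma 14 forces $|\det\mathbf F_n|<\eta_n$ on $|z-z_n|\le3\delta_n$. Put $\tilde c^{(i)}_{p,m}=r_mc^{(i)}_{p,m}$. By (8), $\|\tilde c^{(i)}_{p,m}\|\le n2^{-m}$ and $\|\tilde c^{(i)}_{p,n}\|\le nr_n\le\eta_n$. Lemma 13 gives $|\det(w^{(i)}_p)|\le1/n$ on $\mathcal Q$. If this occurred for infinitely many $n$, then $\det(w_p^{(i)})=0$ on $\mathcal Q$, hence on the connected set $\Omega$, contrary to hypothesis. $\square$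

## 10. Proof of Theorem 2

**Step 1: $\mu(\mathcal A_2)=d+1$.** By Proposition 10 it remains to show that arbitrary $h^{(1)},\dots,h^{(d)}\in E$ (repetitions allowed) do not form a cyclic set for $\mathcal A_2$. Write $h^{(i)}=(w^{(i)};(k^{(i)}_\lambda))$.

If $\det(w_p^{(i)})\equiv0$, the vectors $w^{(i)}(0)$ do not span $\mathbb C^d$, and the set is not cyclic by Proposition 10.

Otherwise, by Lemma 15, choose $n\ge\max_i\|h^{(i)}\|$ and $j$ with $|\det\mathbf F_n|\ge s_n$ on $\gamma_\lambda$, $\lambda=(n,j)$. By (8), the hypotheses of Lemma 12 hold with $s=s_n$ and $\sigma=\sigma_n$. So there is $0\ne x\in K$ with $h^{(i)}\in L^2_{\lambda,x}$ for all $i$. By Lemma 8, $L^2_{\lambda,x}$ is a closed $\mathcal A_2$-invariant subspace; here it matters that the lemma covers every $x$, not only $x\in\mathcal X$. It is proper, because $h\mapsto h(\lambda)x$ maps onto $L^2(\mathbb T)\ne H_2$. So the set is not cyclic.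

**Step 2: the operators.** Apply Proposition 3 with $E_1=E_2=E$ and the sequences $(L_i^{(q)})_q$. It gives bounded operators $T_1,T_2$ on the separable space $\bigoplus_{n\ge0}E$. By Proposition 11, the quasiaffinity $I$ yields $T_1\prec T_2$ and the quasiaffinity $C$ yields $T_2\prec T_1$, so $T_1\sim T_2$. Finally, $\mu'(T_1)=\mu(\mathcal A_1)=d$ and $\mu'(T_2)=\mu(\mathcal A_2)=d+1$. $\square$

We can now see where the argument of Section 1 fails. Take $d=1$. The vector $g=(1;0)$ is cyclic for $\mathcal A_1$ (Proposition 10, Step 2), and $C\in\mathcal A_1$ is a quasiaffinity. But $Cg=(b;0)$ satisfies $(Cg)(\lambda)e_0=M_\lambda(b)e_0\in M_\lambda(b)H_2\subset H_1$, so $Cg$ lies in the proper invariant subspace $L^1_{\lambda,e_0}$ and is not cyclic. By Theorem 1(i), no clever choice helps: for the operators of Theorem 2, no pair of intertwining quasiaffinities $X,Y$ has $YX\in\{T_1\}''$, since that would give $\mu'(T_2)\le\mu'(T_1)$.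

Theorem 2 realizes every pair $(d,d+1)$, $d\ge1$; nothing is claimed here about whether larger gaps between $\mu'(T_1)$ and $\mu'(T_2)$ can occur.
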